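# Making a noncrossing geometric graph 2-edge-connected with $\lfloor (4n-4)/3\rfloor$ new edges

## 1. Seven points that need eight edges

Take the triangle with corners
$$a=(0,0),\qquad b=(12,0),\qquad c=(0,12),$$
draw its three sides, and add four points that are not yet joined to anything:
$$z=(3,4),\qquad p=(6,-1),\qquad q=(7,6),\qquad r=(-1,5).$$
The point $z$ lies inside the triangle; $p,q,r$ lie just outside the sides $ab$, $bc$, $ca$. Computing the slopes from each point to the six others shows that no three of the seven points are collinear: from $a$ the slopes to $b,c,p,q,r,z$ are $0,\infty,-\frac16,\frac67,-5,\frac43$; from $b$ to $c,p,q,r,z$ they are $-1,\frac16,-\frac65,-\frac5{13},-\frac49$; from $c$ to $p,q,r,z$ they are $-\frac{13}6,-\frac67,7,-\frac83$; from $p$ to $q,r,z$ they are $7,-\frac67,-\frac53$; from $r$ to $q,z$ they are $\frac18,-\frac14$; and from $q$ to $z$ it is $\frac12$. At each point the six slopes are distinct.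

We want to add straight segments between these points, never creating a crossing, until the graph is connected and stays connected after the loss of any one edge. How many segments do we need?

Which points can $p$ be joined to? The segment from $p$ to $c,z,q,r$ meets the line $y=0$ at $x=\frac{72}{13},\ \frac{27}{5},\ \frac{43}{7},\ \frac{29}{6}$ respectively. All four values lie strictly between $0$ and $12$, so all four segments cross $ab$. Hence $p$ can be joined to $a$ and $b$ only. In the same way the segments from $r$ to $b,z,q$ meet the line $x=0$ at heights $\frac{60}{13},\frac{19}4,\frac{41}8$, strictly between $0$ and $12$, so they cross $ca$. The segments from $q$ to $a,z,p,r$ meet the line $x+y=12$ at points with first coordinate $\frac{84}{13},\frac{19}{3},\frac{55}8,\frac{55}{9}$, strictly between $0$ and $12$, so they cross $bc$. Thus each of $z,p,q,r$ can be joined only to corners of the triangle.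

In the final graph each of these four points has degree at least $2$, and no edge serves two of them. So at least $8$ new edges are needed. Eight suffice: add $za,zb,\ pa,pb,\ qb,qc,\ ra,rc$.

Now erase the three sides. On the same seven points with no edges at all, seven segments suffice, since a simple polygon through all the points will do. The edges already present raised the cost, because they are walls. How bad can this get for $n$ points? This question is posed in "Computational Geometry Column 61". Let us state it precisely.

**Definitions.** A *geometric graph* $G=(P,E)$ has as vertices a set $P$ of distinct points in the plane, and its edges are straight segments connecting pairs of points of $P$. It is *noncrossing* if its edges intersect only at common endpoints (if any). All point sets here are in *general position*: no three points are collinear. To *augment* a noncrossing $G$ is to add new segments between points of $P$, not already in $E$, so that the result is still noncrossing. A *bridge* of a graph is an edge whose deletion increases the number of components. A graph is *2-edge-connected* if it is connected and has no bridge; for a graph with at least two vertices this says that every cut $(U,\text{complement})$ with both sides nonempty is crossed by at least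 two edges. The same words are used for multigraphs. Two parallel edges form a cycle, so neither is a bridge.

**Textbook facts on triangulations.** Every noncrossing geometric graph on $m\ge 3$ points in general position extends to a triangulation. A triangulation of $m$ points with $h$ hull edges has $2m-2-h$ bounded faces, all of them triangles. Every edge of it lies on at least one bounded triangle. Consequently a triangulation is 2-edge-connected: it is connected, and every edge lies on a cycle of length $3$. So for $n\ge 3$ an augmentation to a 2-edge-connected graph always exists.

**Question.** What is the minimum constant $c>0$ such that every noncrossing geometric graph on $n\ge3$ vertices can be augmented to a 2-edge-connected noncrossing geometric graph by adding at most $cn+o(n)$ new edges?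

**Theorem.** *Let $n\ge 4$. Every noncrossing geometric graph on $n$ points in general position can be augmented to a 2-edge-connected noncrossing geometric graph by adding at most $\left\lfloor\frac{4n-4}{3}\right\rfloor$ edges. For every $n\ge4$ some graph requires exactly $\left\lfloor\frac{4n-4}{3}\right\rfloor$ new edges. (For $n=3$ the maximum is $3$, attained only by the empty graph.) Hence $c=\frac43$.*

The seven points above give $8=\lfloor 24/3\rfloor$. The case $n=3$ is immediate: the only 2-edge-connected graph on three vertices is the triangle, so the empty graph needs three edges and any other graph at most two. The value of $c$ follows from the rest: the upper bound is at most $\frac43n$ (also $3\le 4$ for $n=3$), so $\frac43$ is admissible. If $c$ is admissible, then $\lfloor\frac{4n-4}3\rfloor\le cn+o(n)$, and dividing by $n$ gives $c\ge\frac43$.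

## 2. Points behind every wall: the lower bound for all $n\ge 4$

The seven-point example generalizes at once: draw a triangulation, and hide isolated points in every bounded face and behind every hull edge.

**Step 1 (the construction).** Let $t=\lfloor\frac{n+2}3\rfloor$. Since $n\ge4$ we have $t\ge2$, and $3t-2\le n$, i.e. $n-t\ge 2t-2$. Let $W$ be $t$ points in general position and $T$ a triangulation of $W$; for $t=2$ let $T$ be the single edge $ab$. We use $2t-2$ *cells*.

If $t\ge3$ and there are $h$ hull edges, the cells are the $2t-2-h$ open bounded faces and, for each hull edge $e$ with midpoint $m_e$, the part of the open $\varepsilon$-disc about $m_e$ outside $\mathrm{conv}(W)$. For small $\varepsilon$ this is an open half-disc beyond $e$. If $t=2$, the cells are the two open halves, on the two sides of line $ab$, of the $\varepsilon$-disc about the midpoint of $ab$, with $\varepsilon<|ab|/2$.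

Place $n-t$ isolated points in the cells, at least one in each cell; this is possible since $n-t\ge 2t-2$. Place the points of bounded faces first, then choose $\varepsilon$ as in Step 2, then place the outer points. Cells are open, so we can avoid the finitely many lines through two earlier points and keep everything in general position. Let $G$ be $T$ together with the isolated points.

**Step 2 (what an isolated point can see).** We claim: an isolated point $p$ can be joined by a segment not crossing an edge of $T$ only to the corners of its own cell (the three vertices of the face, or the two endpoints of $e$) and to isolated points in its own cell.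

Suppose $p$ lies in a bounded face. A segment from $p$ to a point of the set outside the closed triangle leaves the triangle through its boundary. It cannot leave through a vertex, since that would give three collinear points. So it crosses an edge of $T$. The only points of our set in the closed triangle are its corners and the isolated points of this face.

Suppose $t\ge 3$ and $p$ lies in the outer cell at $e$. Let $\ell_e$ be the line of $e$. For every hull edge $e'\ne e$ the midpoint $m_{e'}$ is strictly on the inner side of $\ell_e$. So we can fix one $\delta>0$ such that for all pairs $e\neq e'$ the closed $\delta$-disc about $m_{e'}$ lies strictly on the inner side of $\ell_e$. We will take $\varepsilon\le\delta$; then distinct cells are disjoint. Let $K_e$ be the union of these closed $\delta$-discs over all $e'\neq e$, the points of $W$ other than the endpoints of $e$, and the isolated points in bounded faces. $K_e$ does not depend on $\varepsilon$. It is compact and strictly on the inner side of $\ell_e$, hence at distance at least some $\eta>0$ from $\ell_e$. Let $q\in K_e$. The point $p$ is on the outer side, at distance less than $\varepsilon$ from $\ell_e$, so $pq$ meets $\ell_e$ at a point $p+\lambda(q-p)$ with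
$$0<\lambda=\frac{\mathrm{dist}(p,\ell_e)}{\mathrm{dist}(p,\ell_e)+\mathrm{dist}(q,\ell_e)}\le\frac{\varepsilon}{\eta}.$$
Its distance to $m_e$ is at most $|p-m_e|+\lambda|q-p|\le\varepsilon+\frac{\varepsilon}{\eta}|q-p|$. Since $|q-p|$ is bounded, for all small $\varepsilon$ this is less than half the length of $e$. Then the meeting point is in the relative interior of $e$, and $pq$ crosses $e$. There are finitely many hull edges, so one $\varepsilon$ works for all. Every point of the set that is neither an endpoint of $e$ nor in the cell at $e$ belongs to $K_e$, which proves the claim here.

Suppose $t=2$. If $p,q$ lie in different half-discs, then $pq$ meets line $ab$ inside the disc, hence in the relative interior of $ab$.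

**Step 3 (the count).** Consider any 2-edge-connected noncrossing augmentation of $G$ and a cell whose set of isolated points is $S_R$, with $\mu=|S_R|\ge1$. All edges at $S_R$ are new. Each vertex of $S_R$ has degree at least $2$, and at least two edges leave $S_R$. In the sum of degrees over $S_R$ an edge inside $S_R$ counts twice and a leaving edge once, so the number of edges incident to $S_R$ is
$$\tfrac12\Big(\sum_{v\in S_R}\deg v+\#\{\text{edges leaving }S_R\}\Big)\ \ge\ \tfrac12(2\mu+2)=\mu+1.$$
By Step 2 no edge is incident to the isolated points of two different cells. Summing over the $2t-2$ cells, the number of new edges is at least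
$$(n-t)+(2t-2)=n-2+\Big\lfloor\frac{n+2}3\Big\rfloor=\Big\lfloor\frac{3n-6+n+2}{3}\Big\rfloor=\Big\lfloor\frac{4n-4}3\Big\rfloor .$$

The rest of the lecture proves the upper bound. It then follows that these graphs require exactly this number.

## 3. Graphs with at most one edge

Let $G=(P,E)$ be given, $n\ge4$. Let $S$ be the set of isolated vertices and $W=P\setminus S$, with $s=|S|$ and $t=|W|$. Thus $s+t=n$. Also $t\ne1$, because a non-isolated vertex has a neighbor. The cases $t=0$ and $t=2$ can be done by hand, and they show the device that handles isolated points throughout: sort by angle.

**Case $t=0$.** Let $a$ be a hull vertex and $p_1,\dots,p_{n-1}$ the other points in angular order about $a$. The closed polygon $a\,p_1p_2\cdots p_{n-1}\,a$ is simple: $ap_1$ and $p_{n-1}a$ lie on the extreme rays, and $p_ip_{i+1}$ lies in the sector between the rays of $p_i$ and $p_{i+1}$, touching these rays only in its endpoints. It uses $n$ edges, and $n\le\frac{4n-4}3$ because $n\ge4$.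

**Case $t=2$.** Here $E=\{ab\}$. Suppose $m\ge1$ points lie on one side of line $ab$. Sort them by angle about $a$ as $p_1,\dots,p_m$, with $p_m$ nearest to ray $ab$, and take the path $a\,p_1p_2\cdots p_m\,b$, which has $m+1$ edges. The edge $ap_1$ lies on the ray of $p_1$, and the other edges lie in consecutive angular sectors about $a$ and avoid $a$. So the path is noncrossing and lies in that open half-plane except for $a$ and $b$. Adding such a path on each nonempty side gives one or two cycles through $ab$, a 2-edge-connected noncrossing graph. The number of new edges is at most $(n-2)+2=n\le\frac{4n-4}3$.

From now on $t\ge3$.

## 4. Regions of a triangulation, and paths parallel to a side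

The plan is to triangulate $W$ and treat the isolated points region by region. All isolated points of one region will be threaded on a path joining the two ends of a side of that region. Seen from $W$, such a path is one extra edge parallel to that side, and we may choose the side.

**Step 1 (cutting the plane into $2t-2$ regions).** Let $T\supseteq E$ be a triangulation of $W$, and let $v_1,\dots,v_h$ be the vertices of $\mathrm{conv}(W)$ in counterclockwise order, $h\ge3$, indices mod $h$. There are $2t-2-h$ bounded triangles. We need $h$ more regions outside, one for each hull edge.

For each $i$ let $R_i$ be the open wedge with apex $v_i$ between the directions $v_i-v_{i-1}$ and $v_{i+1}-v_i$: the points $v_i+r\theta$ with $r>0$ and $\theta$ strictly between these directions, in the left-turn angle, which is less than $\pi$.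

In the example of Section 1, $v_1,v_2,v_3=a,b,c$. Then $R_1$ is the quadrant $x>0,\ y<0$, which contains $p$. The wedge $R_2=\{b+\alpha(1,0)+\beta(-1,1):\alpha,\beta>0\}$ contains $q=b+(1,0)+6(-1,1)$, and $R_3=\{c+\alpha(-1,1)+\beta(0,-1):\alpha,\beta>0\}$ contains $r=c+(-1,1)+8(0,-1)$. The three wedges form a pinwheel around the triangle.

We check that the wedges behave in the same way in general. Near $v_i$ the hull fills the cone spanned by $v_{i+1}-v_i$ and $v_{i-1}-v_i$, and $\mathrm{conv}(W)$ lies in this cone. The directed line through $v_i$ with direction $\theta$ touches $\mathrm{conv}(W)$ only at $v_i$ and has it on its left exactly when $v_{i+1}-v_i$ is strictly to the left of $\theta$ and $v_i-v_{i-1}$ strictly to the right, that is, exactly when $\theta$ is strictly between the two directions. Therefore $R_i\cap\mathrm{conv}(W)=\emptyset$.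

Next, every point $p\notin\mathrm{conv}(W)$ lies on exactly one directed supporting line that has $\mathrm{conv}(W)$ on its left and $p$ after the contact. Indeed, the directions from $p$ to points of $\mathrm{conv}(W)$ form a closed interval of angles of length between $0$ and $\pi$, exclusive. A supporting line through $p$ contains one of the two extreme rays, and directed from the contact towards $p$ it has the hull on its left for the counterclockwise extreme ray and on its right for the other. A point of $R_i$ lies on such a line with contact $v_i$ only, so the $R_i$ are pairwise disjoint. If $p$ is on no line $v_jv_{j+1}$, the contact of its line is a single vertex $v_i$, and so $p\in R_i$.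

**Definition.** The *regions* are the open bounded triangles of $T$, with their three vertices as *corners* and three edges as *sides*, and the wedges $R_i$, with corners $v_i,v_{i+1}$ and the single side $v_iv_{i+1}$, which lies on the boundary of $R_i$.

There are exactly $2t-2$ regions. They are open, convex, pairwise disjoint, and disjoint from all edges of $T$. By general position no point of $S$ lies on a line through two points of $W$, so every point of $S$ lies in exactly one region. Let $F$ be the set of regions containing points of $S$, let $f=|F|\le s$, and put $S_R=S\cap R$ for $R\in F$.

**Lemma 1.** *Let $R\in F$, let $pq$ be a side of $R$ and $m=|S_R|\ge1$. There is a noncrossing path from $p$ to $q$ with $m+1$ edges whose set of interior vertices is $S_R$ and which lies in $R$ except for $p,q$.*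

*Proof.* If $R$ is a triangle $pqr$, sort $S_R$ by angle about $r$ from ray $rp$ to ray $rq$ as $p_1,\dots,p_m$, and join $p,p_1,\dots,p_m,q$ in this order. By general position consecutive points lie on distinct rays from $r$. So each edge lies in the sector between two consecutive rays, meets these rays only in its endpoints, and does not contain $r$. The sectors have disjoint interiors, so two edges share at most a common endpoint.

If $R=R_i$, then $\{p,q\}=\{v_i,v_{i+1}\}$. Sort $S_R$ by angle about $v_i$, from the extension of $v_{i-1}v_i$ towards the ray $v_iv_{i+1}$, and take $v_i\,p_1\cdots p_m\,v_{i+1}$. The edge $v_ip_1$ lies on the ray of $p_1$, and the other edges lie in consecutive sectors and avoid $v_i$. So the path is noncrossing.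

In both cases $R$ is open and convex, $S_R\subset R$, and $p,q$ are boundary points. A segment from a boundary point of an open convex set to a point of the set lies in the set except for that boundary point, so the path lies in $R$ except for its ends. $\square$

**Step 2 (the augmentation and its price).** For every $R\in F$ choose a side $e_R$, called the *pick*, and add the path of Lemma 1 along $e_R$. Also choose a set $X\subseteq T\setminus E$ and add its edges. The regions are pairwise disjoint and disjoint from the edges of $T$, so the result is noncrossing. The paths use $\sum_{R\in F}(|S_R|+1)=s+f$ edges. In total we add
$$s+f+|X|\quad\text{new edges.}\tag{1}$$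
The result is a subdivision of the multigraph
$$H=E+\{e_R:R\in F\}+X\quad\text{on } W,$$
where each pick counts as an additional parallel copy, whether or not the side itself belongs to $E$ or $X$. If $H$ is 2-edge-connected, so is its subdivision. The geometry now enters only through the regions, and we must choose picks and $X$ so that $H$ is 2-edge-connected and $|X|$ is small.

## 5. Components plus blocks: the potential $\Phi$

**Definition.** For a multigraph $H$ on $W$ let $k(H)$ be the number of components. A *block* of $H$ is, in these notes, the vertex set of a component of what is left after deleting all bridges. Let $\beta(H)$ be the number of blocks and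
$$\Phi(H)=k(H)+\beta(H)\ge2.$$

For example, a path on three vertices has $k=1$ and three blocks, so $\Phi=4$; a triangle has $\Phi=2$; three disjoint edges have $k=3$, $\beta=6$, $\Phi=9$. Always $\Phi(H)=2$ means $k=\beta=1$, i.e. $H$ is 2-edge-connected.

**Step 1 (the effect of one edge).** Let us see what adding an edge $ab$, $a\neq b$, does. If $a,b$ are in different components, the new edge lies on no cycle, so it is a bridge and old bridges stay bridges: $k$ drops by $1$ and $\beta$ is unchanged. If $a,b$ are in the same component, contract all blocks; the component becomes a tree whose edges are its bridges. The new edge closes a cycle with the tree path between the blocks of $a$ and $b$. The edges of this path are exactly the bridges separating $a$ from $b$; they stop being bridges and the blocks on the path merge into one, and all other bridges stay. So $k$ is unchanged and $\beta$ drops by the number of bridges separating $a$ from $b$. In particular $\Phi$ never increases.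

**Lemma 2 (completion).** *Let $H$ consist of $E$, picks, and a set $X\subseteq T\setminus E$, with $\Phi(H)>2$. Then adding some edge of $T$ not in $E\cup X$ decreases $\Phi$ by at least $1$.*

*Proof.* If $H$ is disconnected, some edge of the connected graph $T$ joins two components of $H$; it is not in $E\cup X$, and adding it lowers $k$. If $H$ is connected, it has a bridge, which defines a cut $(U,W\setminus U)$ crossed by only one edge of $H$. At least two edges of $T$ cross this cut, because $T$ is 2-edge-connected. So some edge of $T$ not in $E\cup X$ crosses it, and its ends are separated by the bridge. Adding it decreases $\beta$. $\square$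

**Step 2 (the first attempt, and where it stops).** Choose the picks arbitrarily and complete one edge at a time. Since picks do not increase $\Phi$, this gives at most $s+f+\Phi(E)-2$ new edges. Let $E$ be a noncrossing spanning path of $W$ with exactly one isolated point in every region. Then $s=f=2t-2$, $\Phi(E)=t+1$, $n=3t-2$, and the estimate is $5t-5=\frac{5n-5}3$, while the theorem claims $\frac{4n-4}3=4t-4$. The estimate gives the picks no credit, although each of them is an edge of $H$ that we have paid for.

How much credit a pick deserves depends on the choice. Let $W=\{a,b,c,d\}$ with $a=(0,0)$, $b=(3,-2)$, $c=(3,2)$, $d=(7,0)$, let $E=\{ab,bc,ca,cd\}$, let $T=E\cup\{bd\}$, and put one isolated point $(4,1)$ in the triangle $bcd$. If the pick is $bc$, then $d$ still has degree $1$, and a third new edge is needed. If the pick is $cd$, its path makes a cycle with the bridge $cd$, and two new edges are enough.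

There is a second obstacle, which has nothing to do with picks. Let $E$ consist of three disjoint edges, with $s=0$ and $n=6$. Completion one unit of $\Phi$ at a time gives $\Phi(E)-2=9-2=7$, but the theorem allows only $\lfloor\frac{20}3\rfloor=6$. For a perfect matching on $t$ vertices, $\Phi(E)-2=\frac{3t}2-2$, which is too large for every even $t\ge6$. So some edges must lower $\Phi$ by more than one.

We deal with these two obstacles in turn: Section 6 chooses picks so that as many as possible lower $\Phi$, Section 7 computes what this yields, and Section 8 gains the extra units on isolated edges.

## 6. Matroid union and intersection choose the picks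

We want many picks, at most one from each region, such that each lowers $\Phi$ by one. A pick can do this in two ways: it joins two components, or it joins two blocks inside one component. Picks of the first kind should form a forest on the components of $E$, and picks of the second kind should form a forest on the blocks of $E$. A set that splits into two forests of different kinds is an independent set of a matroid union, and "one from each region" is a partition matroid. So the largest useful set of picks is given by a matroid intersection, and the min-max theorems tell us what obstructs a larger one.

**Facts recalled.** The *graphic matroid* of a multigraph (loops allowed) on its edge set has the forests as independent sets; the rank of an edge set is the number of vertices minus the number of components of the graph with just these edges. A *partition matroid* with parts of capacity $1$ has as independent sets those with at most one element in each part; the rank of a set is the number of parts that it meets. The *union* $M_1\vee M_2$ of two matroids on the same ground set has as independent sets the unions $I_1\cup I_2$ with $I_i$ independent in $M_i$; one may take $I_1,I_2$ disjoint. The matroid union theorem (Nash-Williams, Edmonds) says that it is a matroid with rank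 function
$$r_{M_1\vee M_2}(Z)=\min_{J\subseteq Z}\big(|Z\setminus J|+r_1(J)+r_2(J)\big).$$
The matroid intersection theorem (Edmonds) says that the maximum size of a common independent set of two matroids on $U$ with rank functions $r,\rho$ is $\min_{Z\subseteq U}\big(r(Z)+\rho(U\setminus Z)\big)$.

For example, let $M_1=M_2$ be the graphic matroid of a triangle. All three edges split into a forest of two edges and one of one edge, so the union has rank $3$. In the formula $J=\emptyset$ gives $3$, a single edge gives $2+1+1=4$, and two or three edges give $1+2+2=5$ and $4$. If we intersect the graphic matroid of the triangle with the partition matroid with two parts, one of two edges and one of a single edge, the maximum is $2$, and $Z=\emptyset$ attains the minimum.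

**Definitions.** Put $k'=k(E)$ and $\beta'=\beta(E)$ for the graph $(W,E)$. For $A\subseteq F$ let $c_1(A)$ be the number of components of $E$ together with all sides of all regions of $A$; the vertex sets of these components are the *$c_1$-classes*. Let $c_2(A)$ be the number of components of the graph whose vertices are the blocks of $(W,E)$ and whose edges are all sides of regions in $A$; the corresponding unions of blocks are the *$c_2$-classes*.

For the second graph, bridges of $E$ count only if they are sides of regions of $A$. Take a convex quadrilateral $a,b,c,d$ with $E=\{ab,cd\}$ and diagonal $ac$ in $T$, so $k'=2$ and $\beta'=4$, and suppose that $F$ contains the regions named here. If $A$ is the wedge with side $ab$, the $c_1$-classes are $\{a,b\},\{c,d\}$, and the $c_2$-classes are $\{a,b\},\{c\},\{d\}$. If $A$ is the triangle $abc$, the only $c_1$-class is $W$, and the $c_2$-classes are $\{a,b,c\},\{d\}$.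

Two properties will be used. The $c_2$-classes refine the $c_1$-classes, since a block lies in one component of $E$ and the sides of $A$ are used in both graphs. All corners of a region of $A$ lie in one $c_2$-class, since they are joined by its sides.

**Lemma 3.** *There are $A\subseteq F$ and picks $(e_R)_{R\in F}$ such that $H_1=E+\{e_R:R\in F\}$ satisfies*
$$\Phi(H_1)\le c_1(A)+c_2(A)-d,\qquad d=|F\setminus A|.\tag{2}$$

*Proof.*

**Step 1 (a large useful set $I$).** Let $U_R=\{(R,e):e\text{ a side of }R\}$, for $B\subseteq F$ let $U_B=\bigcup_{R\in B}U_R$, and $U=U_F$. Let $M_1$ (resp. $M_2$) be the graphic matroid on $U$ in which $(R,e)$ is the edge joining the components (resp. blocks) of $(W,E)$ that contain the ends of $e$; it may be a loop. By the rank formula,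
$$r_1(U_A)=k'-c_1(A),\qquad r_2(U_A)=\beta'-c_2(A)\qquad\text{for every }A\subseteq F.$$
Let $M=M_1\vee M_2$ with rank function $r_M$, and let $\rho$ be the rank function of the partition matroid with parts $U_R$ of capacity $1$.

By matroid intersection there are a common independent set $I$ and a $Z\subseteq U$ with $|I|=r_M(Z)+\rho(U\setminus Z)$. Put $B=\{R\in F:U_R\subseteq Z\}$. The set $U\setminus Z$ meets exactly the parts $U_R$ with $R\notin B$, so $\rho(U\setminus Z)=|F\setminus B|$. Since $U_B\subseteq Z$, also $r_M(Z)\ge r_M(U_B)$. By matroid union there is $J\subseteq U_B$ with $r_M(U_B)=|U_B\setminus J|+r_1(J)+r_2(J)$. Let $A=\{R\in B:U_R\subseteq J\}$. Each $R\in B\setminus A$ has an element of $U_R$ in $U_B\setminus J$, so $|U_B\setminus J|\ge|B\setminus A|$. Since $U_A\subseteq J$, we have $r_i(J)\ge r_i(U_A)$. Altogether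
$$|I|\ \ge\ |F\setminus B|+|B\setminus A|+r_1(U_A)+r_2(U_A)\ =\ d+k'-c_1(A)+\beta'-c_2(A).\tag{3}$$

**Step 2 (every element of $I$ pays one unit of $\Phi$).** Write $I=I_1\sqcup I_2$ with $I_i$ independent in $M_i$ and, among all such splittings, $|I_1|$ maximum. Since $I_1$ is a forest on the components of $E$, $k(E+I_1)=k'-|I_1|$, and so $k(E+I)\le k'-|I_1|$.

The danger is that an element of $I_2$ joins two blocks in different components and is itself a bridge, so that it does not merge these blocks. The maximality of $|I_1|$ excludes this. For $e\in I_2$ the set $I_1+e$ is dependent in $M_1$; otherwise we could move $e$ from $I_2$ to $I_1$. So the ends of $e$ lie in one component of $E+I_1$, and $e$ together with a path of $E+I_1$ forms a cycle. Hence the ends of $e$ lie in one block of $E+I$. Also each block of $(W,E)$ lies inside a block of $E+I$. Therefore every block of $E+I$ is a union of components of the graph with the blocks of $(W,E)$ as vertices and $I_2$ as edges. Since $I_2$ is a forest on the blocks, there are $\beta'-|I_2|$ such components, and $\beta(E+I)\le\beta'-|I_2|$.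

Adding up and using (3), $\Phi(E+I)\le k'+\beta'-|I|\le c_1(A)+c_2(A)-d$.

**Step 3 (one pick for every region).** The set $I$ contains at most one pick per region. Choose the remaining picks arbitrarily; by Section 5 this does not increase $\Phi$. $\square$

Fix $A$, the picks, $H_1$ and $d$ from Lemma 3, and write $c_i=c_i(A)$. Note that
$$f=|A|+d.\tag{4}$$

If we complete $H_1$ one unit at a time, then (1), (2) and (4) give at most
$$s+f+(c_1+c_2-d)-2=s+\big(|A|+c_1+c_2\big)-2\tag{5}$$
new edges. So everything depends on $|A|+c_1+c_2$. The more regions $A$ contains, the smaller are the class numbers; planarity makes this quantitative.

## 7. How many regions fit into a vertex class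

**Lemma 4.** *Let $\emptyset\ne V\subseteq W$. The number $a(V)$ of regions with all corners in $V$ is $0$ if $|V|=1$. It is at most $2|V|-2$ if $|V|\ge2$, and at most $2|V|-3$ if $|V|\ge2$ and $V\ne W$.*

*Proof.* The case $|V|=1$ is clear, since every region has at least two corners. If $|V|=2$, only a wedge can count, and at most one, because $h\ge3$ and so different wedges have different pairs of corners. Thus $a(V)\le1=2|V|-3$.

Let $|V|\ge3$, and let $T_V$ be a triangulation of $V$ containing all edges of $T$ spanned by $V$, with $h_V$ hull edges. A bounded triangle of $T$ with corners in $V$ has its three sides in $T_V$ and no point of $V$ in its interior. An edge of $T_V$ meeting this interior would have to cross a side, so there is none, and the triangle is a bounded face of $T_V$. A hull edge of $W$ spanned by $V$ is a hull edge of $V$, so at most $h_V$ wedges count. Hence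
$$a(V)\le(2|V|-2-h_V)+h_V=2|V|-2.$$
Suppose equality holds. Then all hull edges of $V$ are hull edges of $W$; they form a closed polygon inside the hull polygon of $W$, so the two hulls coincide. Moreover all bounded faces of $T_V$ are faces of $T$, so they contain no points of $W$. By general position the relative interiors of the edges of $T_V$ contain no points of $W$ either. Every point of $W$ lies in $\mathrm{conv}(W)=\mathrm{conv}(V)$, hence is a vertex of $T_V$, and $V=W$. So for $V\ne W$ the integer $a(V)$ is at most $2|V|-3$. $\square$

**Definitions.** For a $c_1$-class $Y$ let $y=|Y|$, let $a_Y$ be the number of regions of $A$ with corners in $Y$, and let $b_Y$ be the number of $c_2$-classes in $Y$. Since $(W,E)$ has no isolated vertices, $y\ge2$. Let $\mathcal Q$ be the set of $c_1$-classes with $y=2$ and $b_Y=2$, and $q=|\mathcal Q|$.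

The classes in $\mathcal Q$ are easy to recognize. The two $c_2$-classes in such a class $Y$ are singletons. Every region of $A$ has at least two corners, all in one $c_2$-class. So no region of $A$ has a corner in $Y$. Then $Y$ is a component of $(W,E)$, namely the vertex set of a single edge of $E$. In a perfect matching with $A=\emptyset$ all $c_1$-classes belong to $\mathcal Q$.

**Lemma 5.** *If $c_1\ge2$, then*
$$|A|+c_1+c_2\le\frac{|A|}3+\frac{4t}3+\frac q3.\tag{6}$$
*If $c_1=1$, then*
$$|A|+c_1+c_2\le\frac{|A|}3+\frac{4t}3+\frac23.\tag{7}$$

*Proof.*

**Step 1 (reduction to one class).** We claim that for each $c_1$-class
$$2a_Y+3+3b_Y\ \le\ 4y+[Y\in\mathcal Q]+2[Y=W],\tag{8}$$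
where a bracket is $1$ if the condition holds and $0$ otherwise. Every region of $A$ has its corners in exactly one $c_1$-class, so $\sum a_Y=|A|$; also $\sum b_Y=c_2$ and $\sum y=t$. Summing (8) gives $2|A|+3c_1+3c_2\le4t+q+2[c_1=1]$. Divide by $3$ and add $\frac{|A|}3$. If $c_1=1$, then the only class is $W$, and $q=0$ since $t\ge3$. This gives (6) and (7).

**Step 2 (the one-class inequality).** Each region counted in $a_Y$ has its corners in one $c_2$-class $V\subseteq Y$. By Lemma 4 (with $2|V|-2=0$ for singletons),
$$a_Y\le\sum_{V}(2|V|-2)=2y-2b_Y.$$
Now distinguish cases.

- $b_Y\ge3$: $2a_Y+3+3b_Y\le4y-4b_Y+3+3b_Y=4y-b_Y+3\le4y$.
- $b_Y=2$, $y\ge3$: some $c_2$-class in $Y$ has at least two elements, and it is not $W$ because $Y$ contains another class. Lemma 4 saves one unit, so $a_Y\le2y-5$ and $2a_Y+9\le4y-1$.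
- $b_Y=2$, $y=2$: $Y\in\mathcal Q$, $a_Y=0$, and $9\le8+1$.
- $b_Y=1$, $Y\ne W$: the only $c_2$-class is $Y$, so $a_Y\le2y-3$ and $2a_Y+6\le4y$.
- $b_Y=1$, $Y=W$: $a_Y\le2t-2$, so $2a_Y+6\le4t+2$. $\square$

Insert this into (5). If $c_1=1$, then $|A|\le s$ gives at most $\frac{4s}{3}+\frac{4t}3+\frac23-2=\frac{4n-4}3$, as wanted. If $c_1\ge2$ and $q=0$, we get at most $\frac{4n-6}3$. The only harmful term is $\frac q3$, and it is really there: for a perfect matching with $s=0$ we have $A=\emptyset$, $c_1+c_2=\frac t2+t=\frac{4t}3+\frac t6$ and $q=\frac t2$, so (6) is an equality. This is the second obstacle from Section 5, now isolated: it comes from the isolated edges in $\mathcal Q$ alone. Two things help. Some of these edges are attached to something by the $d$ picks of regions outside $A$, and then $|A|=f-d$ in $\frac{|A|}3$ is smaller than $f$. The others can be joined up more cheaply than one unit of $\Phi$ per edge.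

## 8. Isolated edges: two new edges that lower $\Phi$ by three

Here is the gain in its smallest form. Let $uv$ be an edge of $E$ forming a component, and let $uvw$ be a bounded triangle of $T$. Add $uw$: two components merge, and $\Phi$ drops by $1$. Now $uv$ and $uw$ are both bridges separating $v$ from $w$, so adding $vw$ removes both at once, and $\Phi$ drops by $2$. Two edges have bought three units. In $H_1$ the isolated edges may be linked by picks, so we work with the following larger pieces.

**Definition.** A component $C$ of $H_1$ is *special* if its vertex set is a union of classes of $\mathcal Q$ and $C$ is a tree. Let $N$ be the number of special components.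

For three disjoint edges with $s=0$, $H_1=E$ and $N=q=3$.

**Lemma 6.** $N\ge q-d$.

*Proof.* This says that each pick outside $A$ can spoil at most one class of $\mathcal Q$. Let $\mathcal K$ be the multigraph (loops allowed) whose nodes are the $c_1$-classes and whose edges are the $d$ picks of regions in $F\setminus A$.

Let $D$ be a component of $\mathcal K$ that consists only of nodes of $\mathcal Q$ and has exactly $|D|-1$ edges. We show that $D$ gives a special component of $H_1$. Each class in $D$ is connected by its edge of $E$, so the union of the classes is connected in $H_1$. No edge of $H_1$ leaves this union: edges of $E$ stay inside $c_1$-classes, picks of regions of $A$ have no endpoint in a class of $\mathcal Q$, and the other picks are edges of $\mathcal K$. This component of $H_1$ has $2|D|$ vertices and $|D|+(|D|-1)=2|D|-1$ edges and is connected, hence it is a tree, i.e. special. Different $D$ give different special components, so at most $N$ components of $\mathcal K$ are of this kind. Each of them has one edge fewer than it has nodes from $\mathcal Q$.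

Every other component of $\mathcal K$ either has at least as many edges as nodes or contains a node outside $\mathcal Q$. In the second case it has at least (number of nodes) $-1$ edges, because it is connected, and at most that many nodes from $\mathcal Q$. In both cases it has at least as many edges as nodes from $\mathcal Q$. Summing over all components of $\mathcal K$ gives $d\ge q-N$. $\square$

**Lemma 7.** *There is $X\subseteq T\setminus E$ with $H_1+X$ 2-edge-connected and*
$$|X|\le\Phi(H_1)-2-\frac N2.\tag{9}$$

*Proof.*

**Step 1 (gaining steps).** Start with $H=H_1$ and $X=\emptyset$. While some special component $C$ of $H_1$ is still a component, unchanged, of the current $H$, take an edge $uv\in E$ of $C$ and a bounded triangle $uvw$ of $T$. Both exist: $C$ contains a class of $\mathcal Q$, and every edge of $T$ lies on a bounded triangle.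

If $w\in C$: in the tree $C$ the distances from $w$ to the adjacent vertices $u$ and $v$ differ by exactly $1$. Name them so that $\mathrm{dist}_C(v,w)=\mathrm{dist}_C(u,w)+1\ge2$. So $v$ and $w$ are not adjacent in $C$, which is a component of $H$, and $vw\notin E\cup X$. Add $vw$ to $X$. All edges of the tree component $C$ are bridges, so at least two bridges separate $v$ from $w$. Thus $\Phi$ drops by at least $2$, at the price of one edge.

If $w\notin C$: since $C$ is a component of $H$, we have $uw,vw\notin E\cup X$. Add $uw$ to $X$; this joins two components, and $\Phi$ drops by $1$. Now $uv$, still a bridge, and $uw$, a new bridge, both separate $v$ from $w$. Add $vw$ to $X$; $\Phi$ drops by at least $2$. Altogether $\Phi$ drops by at least $3$, at the price of two edges.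

So each such step uses $g\in\{1,2\}$ edges and lowers $\Phi$ by at least $g+1$. It changes at most two special components: $C$, and possibly the one containing $w$. Since all $N$ must be changed before the loop ends, at least $\frac N2$ steps are made.

**Step 2 (completion).** Continue with the steps of Lemma 2, each using one edge and lowering $\Phi$ by at least $1$, until $\Phi=2$. Then $H_1+X$ is 2-edge-connected. The total decrease of $\Phi$ is $\Phi(H_1)-2$, and it is at least $|X|$ plus one for each gaining step, i.e. at least $|X|+\frac N2$. $\square$

For three disjoint edges this gives $|X|\le9-2-\frac32$, so at most $5$ new edges, where the one-unit count gave $7$.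

## 9. The count $\frac{4n-4}3$ for $t\ge3$

By (1), (9), (2) and (4), the number of new edges is at most
$$s+f+\Phi(H_1)-2-\tfrac N2\ \le\ s+f+c_1+c_2-d-2-\tfrac N2\ =\ s+\big(|A|+c_1+c_2\big)-2-\tfrac N2.\tag{10}$$

**Case $c_1\ge2$.** By (6) and Lemma 6 (and $N\ge0$), the right side of (10) is at most
$$s+\frac{|A|}3+\frac{4t}3-2+\frac q3-\frac{\max(0,q-d)}2 .$$
The last two terms cost no more than the picks outside $A$ can bear:
$$\frac q3-\frac{\max(0,q-d)}2\ \le\ \frac q3-\frac{\max(0,q-d)}3=\frac{\min(q,d)}3\le\frac d3 .$$
Since $|A|+d=f\le s$, the number of new edges is at most
$$s+\frac f3+\frac{4t}3-2\ \le\ \frac{4(s+t)}3-2=\frac{4n-6}3 .$$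

**Case $c_1=1$.** By (7), $N\ge0$ and $|A|\le f\le s$, the number of new edges is at most
$$s+\frac{|A|}3+\frac{4t}3+\frac23-2\ \le\ \frac{4s}3+\frac{4t}3-\frac43=\frac{4n-4}3 .$$

In both cases the number of new edges is an integer, hence at most $\left\lfloor\frac{4n-4}3\right\rfloor$. Together with the cases $t=0$ and $t=2$ in Section 3 this proves the upper bound for every $n\ge4$. With the graphs of Section 2, the maximum number of new edges required over all noncrossing geometric graphs on $n\ge4$ vertices is exactly $\left\lfloor\frac{4n-4}3\right\rfloor$, and therefore
$$c=\frac43.\qquad\blacksquare$$
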